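# Extending Hölder maps from $n$ points into Hilbert space: excursions of a reversible walk

Throughout, $\log$ is the natural logarithm, $\ell_2$ is the real Hilbert space of square-summable sequences, and $a\lesssim b$ means $a\le Cb$ with a universal constant $C$.

## 1. A reversible walk watched only on a subset

Let $X$ be a finite set with at least two points and $A\subseteq X$ a nonempty subset. Let $w:X\times X\to[0,\infty)$ be symmetric, zero on the diagonal, and connected: any two points are joined by a chain of pairs on which $w>0$. Put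
$$\pi(x)=\sum_y w(x,y),\qquad P(x,y)=\frac{w(x,y)}{\pi(x)} .$$
Then $\pi(x)P(x,y)=w(x,y)=\pi(y)P(y,x)$, so $P$ is the transition matrix of an irreducible reversible Markov chain $(Z_t)_{t\ge0}$ with invariant measure $\pi$. Write $P_a,E_a$ for the chain started at $a$.

**Definition (excursions and trace weights).** Let $\tau=\min\{t\ge1:Z_t\in A\}$. A path $(Z_0,\dots,Z_\tau)$ started in $A$ is an *excursion*. Let $\mathbf P=\sum_{a\in A}\pi(a)P_a$; this is a finite measure, in general not a probability measure, and $\mathbf E$ denotes integration against it. The *trace weights* on $A$ are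
$$W(a,b)=\mathbf P(Z_0=a,\ Z_\tau=b),\qquad a,b\in A .$$

From every point there is a path of between $1$ and $|X|$ steps that ends in $A$. So $P_x(\tau\le|X|)\ge\varepsilon$ for some $\varepsilon>0$ and all $x$, and $\tau$ has geometric tails. All moments of $\tau$ are finite. Note that $W(a,a)$ may be positive.

**Example 1 (star).** Let $X=\{o,a_1,\dots,a_m\}$, $A=\{a_1,\dots,a_m\}$, and $w=1$ on each pair $\{o,a_i\}$, otherwise $0$. An excursion goes from a leaf to $o$ and then to a uniformly chosen leaf, and $\pi(a_i)=1$. Hence $W(a_i,a_j)=1/m$ for all $i,j$.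

**Example 2 (path).** Let $X=\{0,1,\dots,N\}$ with $N$ even, $A=\{0,N\}$, and $w=1$ on neighbors. From $0$ the walk steps to $1$, and from there it reaches $N$ before $0$ with probability $1/N$ (gambler's ruin). As $\pi(0)=1$, we get $W(0,N)=W(N,0)=1/N$.

**Definition (the excursion operator).** Let $V$ be a complex Banach space. For $\varphi:X\times X\to V$ (values on the diagonal play no role; set them to $0$) let
$$\varphi^-(x,y)=\tfrac12\big(\varphi(x,y)-\varphi(y,x)\big),\qquad S_\varphi=\sum_{i=1}^{\tau}\varphi^-(Z_{i-1},Z_i),$$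
$$T\varphi(a,b)=\mathbf E\big[S_\varphi\mid Z_0=a,Z_\tau=b\big]=\frac{\mathbf E[S_\varphi\,;\,Z_0=a,Z_\tau=b]}{W(a,b)}\qquad\text{when }W(a,b)>0 .$$

So $T$ takes functions on the edges of the network to functions on pairs of points of $A$, and it is complex-linear. Since $\|S_\varphi\|\le\tau\max\|\varphi\|$, everything is integrable. The basic example is a difference: if $\varphi(x,y)=J(y)-J(x)$ for some $J:X\to V$, then $\varphi^-=\varphi$, the sum telescopes, and
$$T\varphi(a,b)=J(b)-J(a). \tag{1}$$

Two facts about excursions will be used constantly.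

**Reversal (R).** *Under $\mathbf P$, the paths $(Z_0,\dots,Z_\tau)$ and $(Z_\tau,\dots,Z_0)$ have the same law. In particular $W$ is symmetric, $Z_0$ and $Z_\tau$ have the same law, and $\sum_bW(a,b)=\pi(a)$.*

Proof. The $\mathbf P$-mass of an excursion path $(z_0,\dots,z_k)$ is $\pi(z_0)\prod_{i=1}^kP(z_{i-1},z_i)$. By repeated use of $\pi(x)P(x,y)=\pi(y)P(y,x)$ it equals $\pi(z_k)\prod_{i=1}^kP(z_i,z_{i-1})$, the mass of the reversed path. The set of excursion paths (both ends in $A$, all intermediate points outside $A$) is invariant under reversal. Finally $\sum_bW(a,b)=\mathbf P(Z_0=a)=\pi(a)$. $\square$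

**Occupation (O).** *For every $g:X\times X\to[0,\infty)$,*
$$\mathbf E\sum_{i=1}^{\tau}g(Z_{i-1},Z_i)=\sum_{x,y}w(x,y)g(x,y).$$

Proof. Let $\nu(x)=\mathbf E\sum_{i=1}^\tau1_{\{Z_{i-1}=x\}}<\infty$. On $A$ only $i=1$ contributes, so $\nu=\pi$ on $A$. The event $\{\tau\ge i\}$ depends only on $Z_0,\dots,Z_{i-1}$, so by the Markov property $\sum_x\nu(x)P(x,y)=\mathbf E\sum_{i=1}^\tau1_{\{Z_i=y\}}$. If $y\notin A$, then since $Z_0,Z_\tau\in A$ this sum counts the same visits as $\nu(y)$. If $y\in A$, only $i=\tau$ contributes, and we get $\sum_aW(a,y)=\pi(y)=\nu(y)$ by (R). So $\nu$ is invariant. The chain is irreducible, so $\nu$ is a multiple of $\pi$, and they agree on $A$, where $\pi>0$; hence $\nu=\pi$. By the Markov property again, the left side of (O) is $\sum_x\nu(x)\sum_yP(x,y)g(x,y)=\sum_{x,y}w(x,y)g(x,y)$. $\square$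

Here is what $T$ is for. Suppose $X$ carries a metric $d$ and $1\le q\le2$. We will want to bound the energy seen by the watched walk by the full energy:
$$\sum_{a,b\in A}W(a,b)\,d(a,b)^q\ \le\ C\sum_{x,y\in X}w(x,y)\,d(x,y)^q , \tag{2}$$
with $C$ depending only on $|A|$ and $q$, not on $|X|$ or on $w$. By (1), this is a bound for $T$ in weighted $L_q$ spaces, applied to one particular $\varphi$. And (2) is equivalent in strength, for our purposes, to extending Hölder maps from $A$ into Hilbert space.

## 2. Hölder extension into $\ell_2$ and the modulus $e_n$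

**Definition (extension modulus).** For metric spaces $X,Y$ and $A\subseteq X$, let $e(X,A,Y)$ be the infimum of all $K\ge1$ such that every Lipschitz $f:A\to Y$ has an extension $F:X\to Y$ with $\|F\|_{\mathrm{Lip}}\le K\|f\|_{\mathrm{Lip}}$. For $n\ge2$ let
$$e_n(X,Y)=\sup\{e(X,A,Y):A\subseteq X,\ |A|\le n\}.$$

**Definition (snowflake).** For $0<\alpha\le1$, $d^\alpha$ is again a metric on $X$, because $(s+t)^\alpha\le s^\alpha+t^\alpha$. Lipschitz maps on $(X,d^\alpha)$ are exactly the $\alpha$-Hölder maps on $(X,d)$.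

For instance, in $([0,1],|x-y|^{1/2})$ the points $0,\frac1N,\dots,1$ form a chain with $N$ steps of length $N^{-1/2}$, total length $N^{1/2}$, although its ends are at distance $1$. Snowflaking makes detours expensive.

The question in plain words: an $\alpha$-Hölder map into Hilbert space is prescribed at $n$ points of an arbitrary metric space; how much must its Hölder constant grow if we extend the map to the whole space? For $\alpha=1$ the Johnson–Lindenstrauss extension theorem says $e_n(X,\ell_2)\lesssim\sqrt{\log n}$. Conjecture 3.2 in "Metric Embeddings and Lipschitz Extensions" (https://web.math.princeton.edu/~naor/homepage%20files/embeddings_extensions.pdf) asserts that for every metric space and every $\frac12<\alpha\le1$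
$$e_n\big((X,d^\alpha),\ell_2\big)\lesssim(\log n)^{\alpha-\frac12}.$$
The conjecture is true, in the following form.

**Theorem 1.** *For every metric space $(X,d)$, every $n\ge2$ and every $\frac12\le\alpha\le1$,*
$$e_n\big((X,d^\alpha),\ell_2\big)\le(85\log n)^{\alpha-\frac12}.$$

As $85^{\alpha-1/2}\le\sqrt{85}$, the implied constant is universal. At $\alpha=\frac12$ the bound is exactly $1$, which is Minty's isometric extension for finite $A$; at $\alpha=1$ it is the Johnson–Lindenstrauss theorem.

*Two points.* Let $A=\{a,b\}$ and let $f$ be $1$-Lipschitz for $\rho=d^\alpha$, with $f(a)=0$ and $f(b)=su$, $u$ a unit vector, $0\le s\le\rho(a,b)$. Then $F(x)=\min(\rho(x,a),s)\,u$ is a $1$-Lipschitz extension. So $e_2=1$ always.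

*The star.* Give the star of Example 1 the path metric: $d(o,a_i)=1$, $d(a_i,a_j)=2$. Let $f$ map the leaves to the vertices of a regular simplex with side $2^\alpha$; then $f$ is $1$-Lipschitz for $d^\alpha$. The circumradius is $r=2^\alpha\sqrt{\frac{m-1}{2m}}$. For any point $v$, the mean of the squared distances from $v$ to the vertices is at least $r^2$ (it is smallest at the centroid), so some vertex is at distance at least $r$ from $F(o)$. Hence every extension has constant at least
$$2^{\alpha-\frac12}\sqrt{\tfrac{m-1}m}. \tag{3}$$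
For $\alpha=\frac12$ this is below $1$, while for $\alpha>\frac12$ it exceeds $1$ when $m$ is large. The threshold $\frac12$ is already visible here. Compare with (2): the trace energy is $m(m-1)\cdot\frac1m\cdot2^q=(m-1)2^q$, the full energy is $2m$, and their ratio is $2^{q-1}\frac{m-1}m$. With $q=2\alpha$ this is the square of (3). The next section explains the coincidence.

## 3. From extension to the trace inequality

Put $q=2\alpha\in[1,2]$. Fix $A\subseteq X$ with $|A|=m\le n$ and $f:A\to\ell_2$. If $m\le1$ or $f$ is constant, extend by a constant. Otherwise normalize so that $\|f(a)-f(b)\|\le d(a,b)^\alpha$ on $A$. Let $\Lambda\ge1$ be a number and fix $K>\Lambda^{(q-1)/2}$; at the end $\Lambda=85\log n$, which exceeds $1$, and $(q-1)/2=\alpha-\frac12$. Because $e$ is an infimum, it is enough to extend $f$ with constant $K$ for every such $K$.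

**Step 1 (reduction to finite $X$).** The purpose is to make the walk of Section 1 available. Suppose an extension with constant $K$ exists on every finite $X'$ with $A\subseteq X'\subseteq X$. Fix $a_0\in A$. The product $\prod_{x\in X}B\big(f(a_0),Kd(x,a_0)^\alpha\big)$ of closed balls of $\ell_2$, each with its weak topology, is compact. For each finite $X'\supseteq A$ consider the set $C_{X'}$ of those $F$ in the product with $F|_A=f$ and $\|F(x)-F(y)\|\le Kd(x,y)^\alpha$ for $x,y\in X'$. It is nonempty: an extension to $X'$ takes values in the required balls because $a_0\in X'$, and we may put $F=f(a_0)$ off $X'$. It is closed, because norm balls are weakly closed. Since $C_{X'\cup X''}\subseteq C_{X'}\cap C_{X''}$, these sets have the finite intersection property. A common element is an extension to $X$ with constant $K$. So assume from now on that $X$ is finite and $X\ne A$.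

**Step 2 (minimax).** The purpose is to replace "one $F$ good for all pairs" by "for each weighting of the pairs, an $F$ good on average". Let $H=\operatorname{span}f(A)$, which is finite-dimensional, and let $\mathcal A=\{F:X\to H,\ F|_A=f\}$, an affine space. Let $\Delta$ be the compact convex set of symmetric $\lambda:X\times X\to[0,\infty)$, zero on the diagonal, with $\sum\lambda=1$. The function
$$\Phi(F,\lambda)=\sum_{x\ne y}\lambda(x,y)\frac{\|F(x)-F(y)\|^2}{d(x,y)^q}$$
is convex and continuous in $F$ and linear in $\lambda$. Sion's minimax theorem (convex–concave, semicontinuous, one side compact) gives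
$$\inf_{F}\max_{x\ne y}\frac{\|F(x)-F(y)\|^2}{d(x,y)^q}=\inf_F\max_\lambda\Phi(F,\lambda)=\max_\lambda\inf_F\Phi(F,\lambda).$$
The first equality holds because the maximum over $\lambda$ is attained at a symmetric unit mass on one pair. If the right side is at most $\Lambda^{q-1}$, then, as $K^2>\Lambda^{q-1}$, some $F\in\mathcal A$ satisfies $\|F(x)-F(y)\|\le Kd(x,y)^{\alpha}$. So it suffices to show $\inf_F\Phi(F,\lambda)\le\Lambda^{q-1}$ for each $\lambda\in\Delta$.

We may take $\lambda$ strictly positive off the diagonal. Indeed, with $\lambda'=(1-\delta)\lambda+\delta\lambda_{\mathrm{unif}}$ we have $\lambda\le(1-\delta)^{-1}\lambda'$, hence $\inf_F\Phi(F,\lambda)\le(1-\delta)^{-1}\inf_F\Phi(F,\lambda')$; let $\delta\to0$. Put $w=\lambda/d^q$ off the diagonal, $0$ on it, so that $\sum w\,d^q=1$. We have to prove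
$$\inf_{F|_A=f}\ \sum_{x,y}w(x,y)\|F(x)-F(y)\|^2\le\Lambda^{q-1}\sum_{x,y}w(x,y)\,d(x,y)^q . \tag{4}$$

**Step 3 (the harmonic extension).** The purpose is to choose $F$ in (4) and compute its energy; this is where Hilbert space enters. With the walk attached to $w$, let $\tau_0=\min\{t\ge0:Z_t\in A\}$ and $F(x)=E_xf(Z_{\tau_0})$. Then $F|_A=f$. Conditioning on the first step, $PF=F$ off $A$, where $PF(x)=\sum_yP(x,y)F(y)$; and $PF(a)=E_af(Z_\tau)=\pi(a)^{-1}\sum_bW(a,b)f(b)$ for $a\in A$. Expand the square, using the symmetry of $w$: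
$$\sum_{x,y}w(x,y)\|F(x)-F(y)\|^2=2\sum_x\pi(x)\langle F(x),F(x)-PF(x)\rangle .$$
Only $x\in A$ contributes. As $\sum_bW(a,b)=\pi(a)$ and $W$ is symmetric, this is
$$2\sum_{a,b\in A}W(a,b)\langle f(a),f(a)-f(b)\rangle=\sum_{a,b\in A}W(a,b)\|f(a)-f(b)\|^2\le\sum_{a,b\in A}W(a,b)\,d(a,b)^q . \tag{5}$$

So (4), and with it the extension, follows from (2) with $C=\Lambda^{q-1}$. Theorem 1 is reduced to the following statement.

**Proposition (trace inequality).** *Let $X$ be a finite metric space, $A\subseteq X$ with $2\le|A|\le n$, $w$ as in Section 1, $\Lambda=85\log n$. For $1\le q\le2$,*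
$$\sum_{a,b\in A}W(a,b)\,d(a,b)^q\le\Lambda^{q-1}\sum_{x,y\in X}w(x,y)\,d(x,y)^q .$$

## 4. Where the triangle inequality and the coordinates stop

*The case $q=1$ is free.* Since $d(Z_0,Z_\tau)\le\sum_{i\le\tau}d(Z_{i-1},Z_i)$, integrating against $\mathbf P$ and using (O) gives (2) with $C=1$. Together with Section 3 this already proves Theorem 1 for $\alpha=\frac12$.

*The obvious continuation to $q>1$ fails.* For $q=2$ one would apply Cauchy–Schwarz, $d(Z_0,Z_\tau)^2\le\tau\sum_{i\le\tau}d(Z_{i-1},Z_i)^2$. On the path of Example 2 with $d(x,y)=|x-y|$ the integral of the right side is $\mathbf E\tau^2$. From $0$, the walk reaches $N/2$ before returning to $0$ with probability $2/N$; the same holds from $N$ by symmetry. From $N/2$ the mean exit time from $\{1,\dots,N-1\}$ is $\frac N2\cdot\frac N2=\frac{N^2}4$, so its second moment is at least $\frac{N^4}{16}$. Hence $\mathbf E\tau^2\ge\frac4N\cdot\frac{N^4}{16}=\frac{N^3}4$, while the full energy is $2N$. The method loses a factor of at least $N^2/8$ with only two points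 in $A$. The truth on this path is $\sum W\,d^2=\frac2N\cdot N^2=2N$: no loss at all. The breakdown is that the triangle inequality ignores cancellation along the excursion.

*Scalar functions cancel perfectly.* For $g:X\to\mathbb R$,
$$\sum_{a,b}W(a,b)|g(a)-g(b)|^2\le\sum_{x,y}w(x,y)|g(x)-g(y)|^2 . \tag{6}$$
Indeed, let $F$ be the harmonic extension of $g|_A$ as in Step 3. Its energy is the left side. Writing $g=F+h$ with $h=0$ on $A$, the cross term in the energy of $g$ is $4\sum_x\pi(x)h(x)(F(x)-PF(x))=0$, so the energy of $g$ is at least that of $F$.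

To use (6) for a metric, represent $d$ by coordinates. Let
$$J:X\to\mathbb R^m\subset\mathbb C^m,\qquad J(x)=(d(x,a))_{a\in A}.$$
By the triangle inequality $\|J(x)-J(y)\|_\infty\le d(x,y)$, and for $x,y\in A$ equality holds (look at the coordinate $a=x$). Summing (6) over the $m$ coordinates and using $\max\le\sum$ gives (2) for $q=2$ with $C=m$, that is, $n$ in place of $\log n$. Now the cancellation is used, but the coordinates are added rather than handled together. The cure is to treat the vector at once in $\ell_p^m$ with $p\sim\log n$, a norm equivalent to $\|\cdot\|_\infty$ up to a constant and smooth enough for martingale estimates.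

*Why all edge functions are needed.* Suppose (2) is known for $q=1$ with constant $1$ and for $q=2$ with constant $\Lambda$. We want $\Lambda^{q-1}$ in between, by complex interpolation. But interpolation replaces $\varphi(x,y)=J(y)-J(x)$ by $\|\varphi\|^{s}\varphi$ with complex exponents $s$, and this is no longer a difference $J'(y)-J'(x)$; its sum along a path does not telescope. Hence the bounds at $q=1$ and $q=2$ must be proved for the linear operator $T$ on arbitrary edge functions.

*Why the antisymmetric part.* If $T$ were defined with $\varphi$ in place of $\varphi^-$, the $L_2$ bound would fail. On the path take $\varphi\equiv1$ off the diagonal: the sum would be $\tau$. From $N/2$, the mean of the exit time on the event of leaving at $N$ is $\frac12\cdot\frac{N^2}4$ by symmetry, so $\mathbf E[\tau;Z_0=0,Z_\tau=N]\ge\frac2N\cdot\frac{N^2}8=\frac N4$ and $\mathbf E[\tau\mid Z_0=0,Z_\tau=N]\ge\frac{N^2}4$. The squared $L_2(W)$ norm would be at least $\frac2N\cdot\frac{N^4}{16}=\frac{N^3}8$, against $\sum w\|\varphi\|^2=2N$.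

## 5. Two-point smoothness of $\ell_p^m$

The purpose of this section is the one inequality that lets us add squared martingale increments in $\ell_p^m$. Write $|x|_p=(\sum_i|x_i|^p)^{1/p}$ on $\mathbb C^m$.

**Lemma 1.** *Let $p>2$, $x\in\mathbb C^m$, and let $D$ be a finitely-valued random vector in $\mathbb C^m$ with $ED=0$. Then*
$$E|x+D|_p^2\le|x|_p^2+(p-1)E|D|_p^2 .$$

Proof. Let $\mathcal N=|\cdot|_p^2$, viewed as a function on $\mathbb R^{2m}$. It is differentiable away from $0$ because $\sum|x_i|^p$ is $C^1$ and positive there; it is differentiable at $0$ with derivative $0$ because $\mathcal N(y)=O(\|y\|_\infty^2)$. Fix $y\ne0$ and put $\phi(t)=\mathcal N(x+ty)$ for $t\in\mathbb R$. We claim $\phi''\le2(p-1)|y|_p^2$.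

If the line $x+ty$ passes through $0$, then $\phi(t)=(t-t_0)^2|y|_p^2$ and $\phi''=2|y|_p^2$, which is fine. Otherwise let $u_i=x_i+ty_i$ and $S(t)=\sum_i|u_i|^p>0$. If $u_i\ne0$,
$$\frac{d^2}{dt^2}|u_i|^p=p(p-2)|u_i|^{p-4}\big(\mathrm{Re}\,\bar u_iy_i\big)^2+p|u_i|^{p-2}|y_i|^2\le p(p-1)|u_i|^{p-2}|y_i|^2 .$$
If $u_i=0$ at some time $t_0$, then $|u_i|^p=|y_i|^p|t-t_0|^p$; since $p>2$ this is $C^2$ with second derivative $0$ at $t_0$, so the bound persists. Thus $S$ is $C^2$. Now $\phi=S^{2/p}$ and
$$\phi''=\tfrac2pS^{\frac2p-1}S''+\tfrac2p\big(\tfrac2p-1\big)S^{\frac2p-2}(S')^2\le\tfrac2pS^{\frac2p-1}S'' ,$$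
because $\frac2p-1<0$. Insert the bound on $S''$ and use Hölder's inequality with exponents $\frac p{p-2},\frac p2$:
$$\phi''\le2(p-1)S^{\frac2p-1}\sum_i|u_i|^{p-2}|y_i|^2\le2(p-1)S^{\frac2p-1}S^{1-\frac2p}|y|_p^2=2(p-1)|y|_p^2 .$$
Taylor's formula on $[0,1]$ gives $\mathcal N(x+y)\le\mathcal N(x)+\mathcal N'(x)[y]+(p-1)|y|_p^2$, trivially also for $y=0$. Put $y=D$ and take expectations: $\mathcal N'(x)[\cdot]$ is real-linear, so its term vanishes. $\square$

## 6. The $L_1$ and $L_2$ bounds for $T$

For an edge function $\varphi$ with values in $V$ write $\|\varphi\|_{L_r(w)}^r=\sum_{x,y}w(x,y)\|\varphi(x,y)\|^r$, and similarly $L_r(W)$ for functions on $A\times A$, summing over pairs with $W>0$. By the symmetry of $w$ and the triangle inequality in $L_r(w)$, $\|\varphi^-\|_{L_r(w)}\le\|\varphi\|_{L_r(w)}$.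

**Step 4 (the $L_1$ bound).** This is the triangle-inequality endpoint, valid in every $V$:
$$\|T\varphi\|_{L_1(W)}\le\mathbf E\|S_\varphi\|\le\mathbf E\sum_{i\le\tau}\|\varphi^-(Z_{i-1},Z_i)\|=\|\varphi^-\|_{L_1(w)}\le\|\varphi\|_{L_1(w)},\tag{7}$$
where the equality is (O).

**Step 5 (the $L_2$ bound).** This is the endpoint with cancellation. The sum $S_\varphi$ is not a martingale, but subtracting conditional means forward in time and again backward in time expresses $2S_\varphi$ by two martingale-type sums plus boundary terms, because antisymmetry flips the sign of $S_\varphi$ while the compensators nearly cancel.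

**Lemma 2.** *Let $s\ge1$ and let $V$ be a complex Banach space such that $E\|x+D\|^2\le\|x\|^2+s\,E\|D\|^2$ for every $x\in V$ and every finitely-valued random $D$ in $V$ with $ED=0$. Then for all $\varphi:X\times X\to V$,*
$$\big(\mathbf E\|S_\varphi\|^2\big)^{1/2}\le3\sqrt s\,\|\varphi\|_{L_2(w)} .\tag{8}$$

Proof. Both $S_\varphi$ and the hypothesis only see $\varphi^-$, and $\|\varphi^-\|_{L_2(w)}\le\|\varphi\|_{L_2(w)}$; so assume $\varphi=\varphi^-$ is antisymmetric. Abbreviate $\|\varphi\|_2=\|\varphi\|_{L_2(w)}$. Let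
$$h(x)=\sum_yP(x,y)\varphi(x,y),\qquad D_i=\varphi(Z_{i-1},Z_i)-h(Z_{i-1}),\qquad M_k=\sum_{i\le k\wedge\tau}D_i .$$

*The forward martingale.* We have $M_k=M_{k-1}+1_{\{\tau\ge k\}}D_k$. Given $Z_0,\dots,Z_{k-1}$, the vector $M_{k-1}$ and the indicator are fixed, and $D_k$ is finitely-valued with conditional mean $0$. Applying the hypothesis conditionally,
$$E_a\|M_k\|^2\le E_a\|M_{k-1}\|^2+s\,E_a\big[1_{\{\tau\ge k\}}\|D_k\|^2\big].$$
Sum over $k$, starting from $M_0=0$; as $k\to\infty$, $M_k\to M_\tau$ almost surely, and Fatou's lemma gives $E_a\|M_\tau\|^2\le s\,E_a\sum_{i\le\tau}\|D_i\|^2$. Multiply by $\pi(a)$, sum over $a\in A$, and use (O):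
$$\mathbf E\|M_\tau\|^2\le s\sum_{x,y}w(x,y)\|\varphi(x,y)-h(x)\|^2 .$$
By Jensen,
$$\sum_x\pi(x)\|h(x)\|^2\le\sum_x\pi(x)\sum_yP(x,y)\|\varphi(x,y)\|^2=\|\varphi\|_2^2, \tag{9}$$
and $\sum_{x,y}w(x,y)\|h(x)\|^2=\sum_x\pi(x)\|h(x)\|^2$. So by Minkowski $\mathbf E\|M_\tau\|^2\le4s\|\varphi\|_2^2$.

*The backward martingale.* Write $M_\tau=\Psi(Z_0,\dots,Z_\tau)$ with
$$\Psi(z_0,\dots,z_k)=\sum_{i=1}^k\varphi(z_{i-1},z_i)-\sum_{i=0}^{k-1}h(z_i),$$
and let $\widetilde M=\Psi(Z_\tau,\dots,Z_0)$. By (R), $\widetilde M$ has the law of $M_\tau$, so $\mathbf E\|\widetilde M\|^2\le4s\|\varphi\|_2^2$. By antisymmetry,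
$$M_\tau=S_\varphi-\sum_{i=0}^{\tau-1}h(Z_i),\qquad\widetilde M=-S_\varphi-\sum_{i=1}^{\tau}h(Z_i).$$
Subtracting, all interior values of $h$ cancel:
$$2S_\varphi=M_\tau-\widetilde M+h(Z_0)-h(Z_\tau). \tag{10}$$

*The boundary terms.* By (R) and (9), $\mathbf E\|h(Z_\tau)\|^2=\mathbf E\|h(Z_0)\|^2=\sum_{a\in A}\pi(a)\|h(a)\|^2\le\|\varphi\|_2^2$. Hence (10) gives
$$\big(\mathbf E\|S_\varphi\|^2\big)^{1/2}\le\tfrac12\big(2\cdot2\sqrt s+2\big)\|\varphi\|_2=(2\sqrt s+1)\|\varphi\|_2\le3\sqrt s\,\|\varphi\|_2 . \qquad\square$$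

**Step 6 (the constant for $\ell_\infty^m$).** The purpose is to pass from $\ell_p$ to the sup norm. Let $V=(\mathbb C^m,\|\cdot\|_\infty)$ with $2\le m\le n$, and let $p=2+2\log n>2$. By Lemma 1, Lemma 2 applies to $(\mathbb C^m,|\cdot|_p)$ with $s=p-1=1+2\log n$. We have $\|\cdot\|_\infty\le|\cdot|_p\le m^{1/p}\|\cdot\|_\infty$, and $m^{2/p}\le n^{2/(2\log n)}=e$. Therefore
$$\mathbf E\|S_\varphi\|_\infty^2\le9(1+2\log n)\sum w|\varphi|_p^2\le9e(1+2\log n)\,\|\varphi\|_{L_2(w)}^2\le9e\Big(\frac1{\log2}+2\Big)\log n\,\|\varphi\|_{L_2(w)}^2 ,$$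
where the norm in $L_2(w)$ is now $\|\cdot\|_\infty$ and the last inequality uses $1\le\log n/\log2$. Numerically $9e(\frac1{\log 2}+2)<84.3$. By Jensen for the conditional expectation, $\|T\varphi\|_{L_2(W)}^2\le\mathbf E\|S_\varphi\|_\infty^2$, so
$$\|T\varphi\|_{L_2(W)}\le\Lambda^{1/2}\|\varphi\|_{L_2(w)},\qquad\Lambda=85\log n . \tag{11}$$

## 7. Three lines between $L_1$ and $L_2$

**Step 7 (interpolation).** The purpose is to turn the bounds (7) and (11) into an $L_q$ bound with the right power of $\Lambda$. Recall the three lines theorem: if $G$ is bounded and continuous on $0\le\mathrm{Re}\,z\le1$, holomorphic inside, with $|G|\le M_0$ on $\mathrm{Re}\,z=0$ and $|G|\le M_1$ on $\mathrm{Re}\,z=1$, then $|G(\theta)|\le M_0^{1-\theta}M_1^\theta$ for $0\le\theta\le1$.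

**Lemma 3.** *Let $V$ be a complex Banach space and $\Lambda\ge1$ such that $\|T\varphi\|_{L_2(W)}\le\Lambda^{1/2}\|\varphi\|_{L_2(w)}$ for all $V$-valued $\varphi$. Then for $1\le q\le2$,*
$$\|T\varphi\|_{L_q(W)}^q\le\Lambda^{q-1}\|\varphi\|_{L_q(w)}^q .$$

Proof. For $q=1$ this is (7). Let $1<q\le2$, $\theta=2-\frac2q\in(0,1]$ and $q'=\frac q{q-1}$. If $\|\varphi\|_{L_q(w)}=0$, then $\varphi=0$ wherever $w>0$ and $T\varphi=0$. Otherwise normalize $\|\varphi\|_{L_q(w)}=1$, and let $\psi$ be a $V^*$-valued function on the pairs with $W>0$ such that $\|\psi\|_{L_{q'}(W;V^*)}=1$. With value $0$ where $\varphi$, respectively $\psi$, vanishes, define pointwise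
$$\varphi_z=\|\varphi\|^{q(1-\frac z2)-1}\varphi,\qquad\psi_z=\|\psi\|^{q'\frac z2-1}\psi,\qquad G(z)=\sum_{a,b}W(a,b)\big\langle T\varphi_z(a,b),\psi_z(a,b)\big\rangle .$$
For each edge and each pair, the scalar factors are of the form $ce^{\beta z}$ with $\beta$ real, and $T$ is complex-linear with $T\varphi_z(a,b)$ a convergent linear combination of the finitely many values $\varphi_z(x,y)$. So $G$ is a finite sum of such exponentials: it is entire, and bounded on $0\le\mathrm{Re}\,z\le1$. Since $q(1-\frac\theta2)=1$ and $q'\frac\theta2=q'\big(1-\frac1q\big)=1$, we have $\varphi_\theta=\varphi$ and $\psi_\theta=\psi$.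

If $\mathrm{Re}\,z=0$, then $\|\varphi_z\|=\|\varphi\|^q$ pointwise, so $\|\varphi_z\|_{L_1(w)}=1$; and $\|\psi_z\|\le1$ pointwise. By (7), $|G(z)|\le1$. If $\mathrm{Re}\,z=1$, then $\|\varphi_z\|=\|\varphi\|^{q/2}$ and $\|\psi_z\|=\|\psi\|^{q'/2}$, so both have $L_2$ norm $1$; by the hypothesis and Cauchy–Schwarz, $|G(z)|\le\Lambda^{1/2}$. The three lines theorem gives $|G(\theta)|\le\Lambda^{\theta/2}$. The supremum of $|\sum W\langle T\varphi,\psi\rangle|$ over all such $\psi$ is $\|T\varphi\|_{L_q(W)}$: there are finitely many pairs, and at each one a norming functional exists. So $\|T\varphi\|_{L_q(W)}^q\le\Lambda^{q\theta/2}=\Lambda^{q-1}$. $\square$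

**Step 8 (proof of the Proposition and of Theorem 1).** The purpose is to feed the metric into $T$. Let $V=(\mathbb C^m,\|\cdot\|_\infty)$, $J(x)=(d(x,a))_{a\in A}$ as in Section 4, and $\varphi(x,y)=J(y)-J(x)$. By (1), $T\varphi(a,b)=J(b)-J(a)$, whose norm is $d(a,b)$. By (11) and Lemma 3,
$$\sum_{a,b}W(a,b)\,d(a,b)^q\le\Lambda^{q-1}\sum_{x,y}w(x,y)\|J(x)-J(y)\|_\infty^q\le\Lambda^{q-1}\sum_{x,y}w(x,y)\,d(x,y)^q .$$
This is the Proposition. By Section 3 it gives (4) with $\Lambda=85\log n$, hence extensions with every constant $K>(85\log n)^{\alpha-1/2}$, which is Theorem 1. In particular Conjecture 3.2 holds. $\blacksquare$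

## 8. Arbitrary subsets of $L_p$

The cardinality of $A$ entered only through the embedding into $\ell_\infty^m$. In a space that is itself smooth, no embedding is needed.

**Corollary 2.** *Let $2\le p<\infty$, $\frac12\le\alpha\le1$, and let $X=L_p(\mu)$ with the norm metric $d$. For every $A\subseteq X$,*
$$e\big((X,d^\alpha),A,\ell_2\big)\le(9(p-1))^{\alpha-\frac12}.$$

Proof. We rerun the argument with $V=L_p(\mu;\mathbb C)$, $J=\mathrm{id}$ and $\Lambda=9(p-1)\ge1$. We may assume $A\ne\emptyset$, $\|f(a)-f(b)\|\le d(a,b)^\alpha$ on $A$, and $K>\Lambda^{\alpha-1/2}$; fix $a_0\in A$.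

*Compactness.* Use all finite $X'\ni a_0$, and let $C_{X'}$ be the set of $F\in\prod_xB(f(a_0),Kd(x,a_0)^\alpha)$ with $F=f$ on $A\cap X'$ and $\|F(x)-F(y)\|\le Kd(x,y)^\alpha$ on $X'$. As in Step 1 these sets are closed, and $C_{X'\cup X''}\subseteq C_{X'}\cap C_{X''}$. If each $f|_{A\cap X'}$ extends to $X'$ with constant $K$, they are nonempty, and a common element extends $f$ to $X$. So fix a finite $X'$, with $|X'|\ge2$ (otherwise there is nothing to do), and put $A'=A\cap X'\ni a_0$. Steps 2 and 3 apply to $A'\subseteq X'$ and leave us to prove the trace inequality with constant $\Lambda^{q-1}$.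

*Smoothness.* The hypothesis of Lemma 2 holds in $V$ with $s=p-1$. For $p=2$ it is an identity, since $V$ is a Hilbert space and $ED=0$. For $p>2$, approximate $x$ and the finitely many values of $D$ in $L_p$ by simple functions supported on sets of finite measure, and subtract from the approximating values of $D$ their mean, which is small, so that the mean is again $0$. The span of finitely many simple functions lies in an isometric copy of some $\ell_p^N(\mathbb C)$: with a common partition into sets $E_i$ of finite positive measure, send $\sum c_i1_{E_i}$ to $(\mu(E_i)^{1/p}c_i)_i$. Lemma 1 gives the inequality for the approximants, and both sides are continuous in the approximation.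

*Conclusion.* Lemma 2 and Jensen give $\|T\varphi\|_{L_2(W)}\le(9(p-1))^{1/2}\|\varphi\|_{L_2(w)}$, and Lemma 3 gives the $L_q$ bound. For $\varphi(x,y)=y-x$ we have $\|\varphi(x,y)\|=d(x,y)$ and, by (1), $\|T\varphi(a,b)\|=d(a,b)$. This is the trace inequality with $\Lambda=9(p-1)$. $\square$

## 9. Lower bounds from nets in the cube and in a Kashin subspace

**Theorem 3.** *There is a universal $c>0$ such that for all $\frac12\le\alpha\le1$:*

(a) *for every $n\ge2$ there is $X$ with $e_n((X,d^\alpha),\ell_2)\ge c(\log n)^{\frac{\alpha-1/2}{2\alpha}}$;*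

(b) *for every $n\ge16$ there is $X$ with $e_n((X,d^\alpha),\ell_2)\ge c\Big(\dfrac{\log n}{\log\log n}\Big)^{\alpha(\alpha-\frac12)}$.*

So the modulus is unbounded for every $\alpha>\frac12$. The exponent $\alpha-\frac12$ of Theorem 1 is optimal at $\alpha=1$, by (b), and optimal to first order as $\alpha\downarrow\frac12$, by (a), since $\frac{\alpha-1/2}{2\alpha}$ is asymptotic to $\alpha-\frac12$. For $\frac12<\alpha<1$ these bounds do not determine the exact exponent.

Both proofs have one pattern. A net $A$ is mapped by (a multiple of) the identity. An extension $F$ must then be close to that linear map on a whole region, hence has a large averaged derivative; the Hölder condition limits this derivative in coordinate directions. In both, $K\ge1$ is any number such that $F$ exists with constant at most $K\|f\|_{\mathrm{Lip}}$; a lower bound for all such $K$ is a lower bound for $e_n$.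

### 9.1. The cube

Let $D=\lfloor\log_2n\rfloor\ge1$, $X=\{0,1\}^D$ with Hamming metric $\rho$, and $L=\lfloor D^{1/(2\alpha)}\rfloor\ge1$. Let $A$ be a maximal subset with pairwise distances at least $L$; then $|A|\le2^D\le n$. Let $f(a)=\lambda a\in\mathbb R^D\subset\ell_2$ with $\lambda=L^{\alpha-1/2}$.

**Step 9 ($f$ is $1$-Lipschitz for $\rho^\alpha$).** For distinct $a,b\in A$ we have $\rho(a,b)\ge L$, so $\|f(a)-f(b)\|^2=L^{2\alpha-1}\rho(a,b)\le\rho(a,b)^{2\alpha}$.

**Step 10 ($F$ is close to $\lambda x$).** This makes $F$ comparable with a linear map. Let $F$ extend $f$ with constant $K\ge1$. Composing with the orthogonal projection onto $\mathbb R^D$, assume $F:X\to\mathbb R^D$. By maximality each $x$ has some $a\in A$ with $\rho(x,a)\le L$, so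
$$\|F(x)-\lambda x\|\le\|F(x)-F(a)\|+\lambda\|a-x\|\le KL^\alpha+\lambda\sqrt L=KL^\alpha+L^\alpha\le2KL^\alpha .$$

**Step 11 (averaging over edges).** This is the comparison. Let $x$ be uniform in the cube and let $x^{(j)}$ be $x$ with the $j$th bit flipped. Since $\|F(x)-F(x^{(j)})\|\le K$,
$$DK\ge\sum_jE\big\langle F(x)-F(x^{(j)}),(2x_j-1)e_j\big\rangle=2E\langle F(x),2x-\mathbf 1\rangle .$$
The equality holds because $x^{(j)}$ is also uniform and flipping changes the sign of $2x_j-1$. As $\|2x-\mathbf 1\|=\sqrt D$ and $E\langle x,2x-\mathbf 1\rangle=\sum_jEx_j(2x_j-1)=\frac D2$, Step 10 gives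
$$DK\ge2\lambda\cdot\tfrac D2-2\cdot2KL^\alpha\sqrt D=\lambda D-4KL^\alpha\sqrt D\ge\lambda D-4KD,$$
using $L^\alpha\le\sqrt D$. Hence $5K\ge\lambda=L^{\alpha-1/2}\ge\big(\tfrac12D^{1/(2\alpha)}\big)^{\alpha-1/2}$, because $\lfloor t\rfloor\ge\frac t2$ for $t\ge1$. For the same reason $D\ge\frac12\log_2n\ge\frac12\log n$. Since $\alpha-\frac12\le\frac12$ and $\frac{\alpha-1/2}{2\alpha}\le\frac14$, the powers of $\frac12$ are bounded below by universal constants, and (a) follows. $\square$

### 9.2. A subspace of $\ell_1^N$ that is nearly Euclidean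

Here $|\cdot|$ is the Euclidean norm. Kashin's theorem (1977) provides a universal $C_0\ge1$ and, for each $D$, with $N=2D$, a $D$-dimensional subspace $E\subset\mathbb R^N$ such that $\sqrt N|y|\le C_0\|y\|_1$ for $y\in E$. Let
$$X=\mathbb R^N,\qquad d(x,x')=\frac{\|x-x'\|_1}{\sqrt N}\le|x-x'| ;\qquad\text{so }|y|\le C_0\,d(y,0)\ \text{ for }y\in E.$$

**Step 12 (the net).** This fixes $A$ and $f$ and counts points. Let $\delta=(64C_0\sqrt D)^{-2}\le1$, and let $A\ni0$ be a maximal $\delta$-separated subset, in $|\cdot|$, of $\{y\in E:|y|\le\frac12\}$. Balls of radius $\frac\delta2$ in $E$ around its points are disjoint and lie in a ball of radius $\frac12+\frac\delta2$, so $|A|\le(1+\frac1\delta)^D$. Since $\frac1\delta=4096\,C_0^2D$, we get $\log|A|\le C_1D\log D$ for $D\ge2$, with a universal $C_1$, and we take $C_1\ge2$. Let $f=\mathrm{id}:A\to E\subset\ell_2$. As $|a-b|\le1$ on $A$,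
$$|a-b|\le|a-b|^\alpha\le(C_0d(a,b))^\alpha\le C_0\,d(a,b)^\alpha .$$

Let $F$ extend $f$, with values in $E$ after projecting, and
$$|F(x)-F(x')|\le K'd(x,x')^\alpha,\qquad K'=C_0K,\quad K\ge1 .$$
We claim $K\ge c\,D^{\alpha(\alpha-1/2)}$ for $D\ge D_0$, with $c>0$ and $D_0\ge2$ universal. If $K\ge\sqrt D$ this holds, because $\alpha(\alpha-\frac12)\le\frac12$. So assume $K<\sqrt D$.

**Step 13 (a Gaussian derivative).** The purpose is to define a linear map $L$ that averages the derivative of $F$ and that has two different formulas. Let $g\sim N(0,\varrho^2I_E)$ with $\varrho=\frac1{4\sqrt D}$, and independently $z\sim N(0,R^2I_N)$, where $R$ is defined by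
$$K'(R\sqrt N)^\alpha=\tfrac1{32}. \tag{12}$$
$F$ is continuous with $|F(x)|\le K'd(x,0)^\alpha$, since $F(0)=f(0)=0$. The vector $g+z$ has a nondegenerate Gaussian density on $\mathbb R^N$, so $u\mapsto E\,F(u+g+z)$ is continuously differentiable; let $L:\mathbb R^N\to E$ be its derivative at $0$. We may compute $L$ by shifting either Gaussian. Differentiating the density of $z$ (with $g$ fixed), respectively that of $g$ on $E$ (with $z$ fixed),
$$Le_j=R^{-2}E[F(g+z)z_j],\qquad Ly=\varrho^{-2}E[F(g+z)\langle g,y\rangle]\quad(y\in E).$$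

**Step 14 (upper bound for the trace).** Here the Hölder condition in coordinate directions enters. The vector $F(g+z-z_je_j)$ is independent of $z_j$, and $Ez_j=0$, so it may be subtracted; and $d(z_je_j,0)=|z_j|/\sqrt N$. Thus
$$|Le_j|\le R^{-2}E\big[|F(g+z)-F(g+z-z_je_j)|\,|z_j|\big]\le R^{-2}K'N^{-\alpha/2}E|z_j|^{1+\alpha}\le K'N^{-\alpha/2}R^{\alpha-1},$$
the last step by Jensen, as $1+\alpha\le2$. Let $P_E$ be the orthogonal projection onto $E$ and $(y_k)$ an orthonormal basis of $E$. Then
$$\operatorname{tr}(L|_E)=\sum_k\langle Ly_k,y_k\rangle=\sum_j\Big\langle Le_j,\sum_k\langle y_k,e_j\rangle y_k\Big\rangle=\sum_j\langle Le_j,P_Ee_j\rangle .$$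
By Cauchy–Schwarz $\sum_j|P_Ee_j|\le\sqrt N\big(\sum_j|P_Ee_j|^2\big)^{1/2}=\sqrt{ND}$, so
$$\operatorname{tr}(L|_E)\le K'N^{-\alpha/2}R^{\alpha-1}\sqrt{ND}. \tag{13}$$

**Step 15 (lower bound for the trace).** Here we use that $F$ is close to the identity near $0$ in $E$. Since $E|g|^2=\varrho^2D=\frac1{16}$ and $\varrho^{-2}=16D$, the second formula for $L$ gives
$$\operatorname{tr}(L|_E)=\varrho^{-2}E\langle F(g+z),g\rangle\ge16D\Big(\tfrac1{16}-\tfrac14\|F(g+z)-g\|_{L_2}\Big)=D-4D\,\|F(g+z)-g\|_{L_2}.$$
We bound three contributions to the last norm by $\frac1{32}$ each.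

*The shift by $z$.* As $\alpha\le1$ and $d(z,0)\le|z|$,
$$\|F(g+z)-F(g)\|_{L_2}\le K'\big(E\,d(z,0)^{2\alpha}\big)^{1/2}\le K'\big(E\,d(z,0)^2\big)^{\alpha/2}\le K'(R\sqrt N)^\alpha=\tfrac1{32}.$$

*The event $|g|\le\frac12$.* By maximality there is $a\in A$ with $|g-a|\le\delta$, and $F(a)=a$. So
$$|F(g)-g|\le K'\delta^\alpha+\delta\le2K'\delta^\alpha\le2C_0\sqrt D\,(64C_0\sqrt D)^{-2\alpha}\le\tfrac2{64}=\tfrac1{32},$$
where we used $\delta\le1\le K'$, then $K<\sqrt D$, then $2\alpha\ge1$.

*The event $|g|>\frac12$.* As $F(0)=0$, $|F(g)-g|\le K'|g|^\alpha+|g|\le2K'(1+|g|)$. Next, $E|g|^4=\varrho^4(D^2+2D)\le\frac3{256}$, so $\|1+|g|\|_{L_4}\le1+\frac{3^{1/4}}4\le1.4$. By the Chernoff bound $P(\chi_D^2\ge tD)\le(te^{1-t})^{D/2}$ for $t\ge 1$,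
$$P(|g|>\tfrac12)=P(\chi_D^2>4D)\le(4e^{-3})^{D/2}\le e^{-0.8D}.$$
By Cauchy–Schwarz the $L_2$ norm of this part is at most $2K'\cdot1.4\cdot e^{-0.2D}\le2.8\,C_0\sqrt D\,e^{-0.2D}\le\frac1{32}$ for $D\ge D_0$, with $D_0$ universal.

Together $\|F(g+z)-g\|_{L_2}\le\frac3{32}\le\frac18$, and therefore $\operatorname{tr}(L|_E)\ge\frac D2$.

**Step 16 (combination).** We compare the two bounds and eliminate $R$. By (12), $R^{-1}=\sqrt N(32K')^{1/\alpha}$, and $\sqrt{ND}=\sqrt2D$. So (13) and Step 15 give
$$\frac1{2\sqrt2}\le K'N^{-\frac\alpha2}N^{\frac{1-\alpha}2}(32K')^{\frac{1-\alpha}\alpha}\le32\,K'^{1/\alpha}N^{\frac12-\alpha},$$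
since $\frac{1-\alpha}\alpha\le1$ and $1+\frac{1-\alpha}\alpha=\frac1\alpha$. Hence $K'\ge(64\sqrt2)^{-\alpha}N^{\alpha(\alpha-1/2)}$, and, as $K'=C_0K$ and $N\ge D$, $K\ge c\,D^{\alpha(\alpha-1/2)}$. The claim is proved.

**Step 17 (choosing $D$ for given $n$).** This converts the dimension into $n$. For large $n$ take the largest $D$ with $C_1D\log D\le\log n$; then $D\ge D_0$ and $|A|\le n$. Since $C_1\log D\ge2\log2\ge1$, we have $D\le\log n$, and so $\log(D+1)\le\log(1+\log n)\le2\log\log n$, because $1+t\le t^2$ for $t\ge\log16$. By maximality $C_1(D+1)\log(D+1)>\log n$, hence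
$$D\ge\frac{D+1}2\ge\frac{\log n}{4C_1\log\log n} .$$
As $\alpha(\alpha-\frac12)\le\frac12$, (b) follows for $n\ge n_0$ with $n_0$ universal. For $16\le n<n_0$ the quantity $\log n/\log\log n$ is bounded, and $e_n\ge1$ by definition, so it is enough to decrease $c$. $\square$
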